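\title{Almost periodic functionals on a Fourier algebra need not be closed under products}

\begin{abstract}
For a locally compact group $G$, the almost periodic and the weakly almost periodic functionals on the Fourier algebra $A(G)$ form closed self-adjoint subspaces $AP(\widehat G)\subseteq WAP(\widehat G)$ of the group von Neumann algebra $VN(G)$. We show that for the compact connected group $G=\prod_{k\ge1}SU(k+3)$ neither space is a $C^*$-algebra: there is a partial isometry $T\in AP(\widehat G)$ such that $T^*T$ has distance $\frac12$ from $WAP(\widehat G)$. On a compact group, almost periodicity is tested on product vectors in tensor products of representations; $T$ maps product vectors to highly entangled vectors, which the test hardly sees, while $T^*T$ projects onto the product vectors themselves. The failure passes to every locally compact group that contains such a product as a closed subgroup.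
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group, $\lambda_G$ its left regular representation on $L^2(G)$, and $VN(G)$ the von Neumann algebra generated by $\lambda_G(G)$. Inner products are linear in the first variable. The \emph{Fourier algebra} $A(G)$ consists of the functions $u(x)=\langle\lambda_G(x)f,h\rangle$ with $f,h\in L^2(G)$, normed by the infimum of $\|f\|\,\|h\|$ over all such representations of $u$. It is a commutative Banach algebra under pointwise operations, and $VN(G)$ is its Banach dual through $\langle T,u\rangle=\langle Tf,h\rangle$; in particular $\langle\lambda_G(x),u\rangle=u(x)$. In the resulting weak* topology the linear span of $\lambda_G(G)$ is dense in $VN(G)$, the adjoint is continuous, and multiplication is separately continuous. The algebra $A(G)$ is an ideal in the Fourier--Stieltjes algebra $B(G)$ of coefficient functions of unitary representations, and $VN(G)$ is a $B(G)$-module under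
\[
\langle u\cdot T,v\rangle=\langle T,uv\rangle\qquad(u\in B(G),\ v\in A(G),\ T\in VN(G)).
\]
Only $u\in A(G)$ occurs below.

For $T\in VN(G)$ let $\Phi_T:A(G)\to VN(G)$ be the operator $u\mapsto u\cdot T$. Following Dunkl and Ramirez, $T$ is \emph{almost periodic} if $\Phi_T$ is compact and \emph{weakly almost periodic} if $\Phi_T$ is weakly compact, that is, if $\Phi_T$ maps the unit ball to a set whose norm (resp.\ weak) closure is compact in that topology. The spaces of such $T$ are denoted $AP(\widehat G)$ and $WAP(\widehat G)$. They have a good deal of structure for free.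
\begin{itemize}
\item They are closed subspaces, because $T\mapsto\Phi_T$ is linear, $\|\Phi_T\|\le\|T\|$, and the compact and the weakly compact operators form closed subspaces.
\item They contain $\lambda_G(G)$, because $u\cdot\lambda_G(x)=u(x)\lambda_G(x)$, so that $\Phi_{\lambda_G(x)}$ has rank one. The span of $\lambda_G(G)$ is a $*$-algebra, so its norm closure is the $C^*$-algebra $C^*_\delta(G)$ generated by $\lambda_G(G)$, and $C^*_\delta(G)\subseteq AP(\widehat G)\subseteq WAP(\widehat G)$.
\item They are self-adjoint. Put $\tilde u(x)=\overline{u(x^{-1})}$. If $u(x)=\langle\lambda_G(x)f,h\rangle$, then $\tilde u(x)=\langle\lambda_G(x)h,f\rangle$. So $u\mapsto\tilde u$ is an isometric, conjugate-linear, multiplicative involution of $A(G)$ with $\langle T^*,u\rangle=\overline{\langle T,\tilde u\rangle}$. Hence $u\cdot T^*=(\tilde u\cdot T)^*$, and the adjoint is continuous for the norm and for the weak topology of $VN(G)$.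
\end{itemize}
What is left is the product of $VN(G)$, which does not enter the definitions at all. The following two questions come from \cite{opensub}.
\begin{enumerate}
\item[(i)] Is $AP(\widehat G)$ a $C^*$-subalgebra of $VN(G)$ for every locally compact group $G$?
\item[(ii)] Is $WAP(\widehat G)$ a $C^*$-subalgebra of $VN(G)$ for every locally compact group $G$?
\end{enumerate}

The commutative case suggests that the answer is yes. Let $G$ be compact abelian with discrete dual group $\Gamma$. Then $A(G)=\ell^1(\Gamma)$, the functions $\sum_\gamma c_\gamma\gamma$ with norm $\sum|c_\gamma|$, and $VN(G)=\ell^\infty(\Gamma)$ with the pointwise product. A character $\gamma$ acts by translation, $(\gamma\cdot f)(\gamma')=f(\gamma\gamma')$. The unit ball of $\ell^1(\Gamma)$ is the closed absolutely convex hull of the characters, so by Mazur's theorem $f$ is almost periodic exactly when its translates form a relatively compact set. Since $\gamma\cdot(fh)=(\gamma\cdot f)(\gamma\cdot h)$, this property passes to products. More generally, when $G$ is abelian or discrete amenable, $AP(\widehat G)=C^*_\delta(G)$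 and $WAP(\widehat G)$ is a $C^*$-algebra (Dunkl--Ramirez, Granirer), and the same holds when $G$ is amenable and contains an open normal abelian subgroup (Chou).

The argument just given rests on the fact that characters act multiplicatively. In general $u\cdot(\lambda_G(x)\lambda_G(y))=u(xy)\lambda_G(xy)$ while $(u\cdot\lambda_G(x))(u\cdot\lambda_G(y))=u(x)u(y)\lambda_G(xy)$, so $u$ acts multiplicatively only if $u(xy)=u(x)u(y)$. For a nonabelian compact group the unit ball of $A(G)$ is generated by matrix coefficients of irreducible representations, and in dimension at least $2$ these are not multiplicative. There is an infinite compact group $G$ with $AP(\widehat G)\ne C^*_\delta(G)$ (Chou, Rindler), so for such groups (i) is not settled by computing $C^*_\delta(G)$. We show that one compact group answers both questions in the negative.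

\begin{theorem}\label{thm:main}
Let $4\le N_1<N_2<\cdots$ be integers and let $G=\prod_{k\ge1}SU(N_k)$, a compact, connected, metrizable group. There is a partial isometry $T\in AP(\widehat G)$ with the following properties.
\begin{enumerate}
\item[(a)] $T^*T\notin WAP(\widehat G)$; more precisely,
\[
\operatorname{dist}(T^*T,AP(\widehat G))=\operatorname{dist}(T^*T,WAP(\widehat G))=\tfrac12 .
\]
\item[(b)] $H=T+T^*$ is a self-adjoint element of $AP(\widehat G)$ with $H^2\notin WAP(\widehat G)$.
\end{enumerate}
Hence neither $AP(\widehat G)$ nor $WAP(\widehat G)$ is a $C^*$-algebra, and no linear space $X$ with $AP(\widehat G)\subseteq X\subseteq WAP(\widehat G)$ is closed under squares of its self-adjoint elements; no such $X$ is even a Jordan algebra.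
\end{theorem}

The choice $N_k=k+3$ gives the group $\prod_{k\ge1}SU(k+3)$. The counterexample spreads to larger groups.

\begin{theorem}\label{thm:subgroups}
The property ``$AP(\widehat L)$ is a $C^*$-algebra'' passes from a locally compact group $L$ to its closed subgroups, and likewise for $WAP$. Consequently neither $AP(\widehat L)$ nor $WAP(\widehat L)$ is a $C^*$-algebra if $L$ has a closed subgroup topologically isomorphic to $\prod_kSU(n_k)$ with $(n_k)$ unbounded. Examples are $\prod_nU(n)$, $\prod_nSO(n)$, $\prod_nSp(n)$, and their products with arbitrary locally compact groups.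
\end{theorem}

Section~\ref{sec:tests} gives a sufficient condition for almost periodicity on a compact group and an obstruction to weak almost periodicity. Section~\ref{sec:T} defines $T$, computes with it in the simplest tensor products, and applies the obstruction to $T^*T$. The main work is to verify the sufficient condition for $T$ in all tensor products. It needs some facts on $SU(N)$ (Section~\ref{sec:SU}) and an operator norm estimate (Section~\ref{sec:estimate}); Section~\ref{sec:proof} puts them together. Section~\ref{sec:subgroups} proves Theorem~\ref{thm:subgroups}.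

\section{Two tests for almost periodicity}\label{sec:tests}

\subsection{Duality for compact groups}
Let $G$ be compact and let $\widehat G$ be the set of classes of irreducible unitary representations $\rho$, acting on spaces $H_\rho$ of finite dimension $d_\rho$. We write $\mathbf 1$ for the trivial representation and $\bar\rho$ for the conjugate representation, $\bar\rho(g)\bar x=\overline{\rho(g)x}$ on the conjugate space $\bar H_\rho$. By the Peter--Weyl theorem,
\[
VN(G)=\ell^\infty\text{-}\bigoplus_{\rho\in\widehat G}B(H_\rho),\qquad A(G)=\ell^1\text{-}\bigoplus_{\rho\in\widehat G}A_\rho ,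
\]
where $\lambda_G(g)=(\rho(g))_\rho$ and $A_\rho$ consists of the functions $u(g)=\operatorname{Tr}(a\rho(g))$, $a\in B(H_\rho)$, with $\|u\|$ the trace norm of $a$ and $\langle T,u\rangle=\operatorname{Tr}(aT_\rho)$. Let $|a\rangle\langle b|$ denote the operator $z\mapsto\langle z,b\rangle a$. For $x,x'\in H_\rho$ the operator $|x\rangle\langle x'|$ gives the coefficient $u_{x,x'}(g)=\langle\rho(g)x,x'\rangle$, with $\|u_{x,x'}\|=\|x\|\,\|x'\|$ and $\langle T,u_{x,x'}\rangle=\langle T_\rho x,x'\rangle$. By the singular value decomposition, the unit ball of $A_\rho$ is the convex hull of the $u_{x,x'}$ with $\|x\|=\|x'\|=1$.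

The operator $\Phi_T$ is the same thing as the bilinear form $(u,v)\mapsto\langle T,uv\rangle$ on $A(G)\times A(G)$. We cut this form into blocks and put
\[
\delta_T(\rho,\rho')=\sup\{|\langle T,uv\rangle| : u\in A_\rho,\ v\in A_{\rho'},\ \|u\|\le1,\ \|v\|\le1\}.
\]
It suffices to take $u=u_{x,x'}$ and $v=u_{y,y'}$ with unit vectors $x,x'\in H_\rho$, $y,y'\in H_{\rho'}$. Their product is the coefficient of $\rho\otimes\rho'$ at $x\otimes y$, $x'\otimes y'$, so we need to let $T$ act on $H_\rho\otimes H_{\rho'}$. Choose isometric intertwiners $W^\pi_m:H_\pi\to H_\rho\otimes H_{\rho'}$, with $\pi\in\widehat G$ and $m$ running up to the multiplicity of $\pi$, whose ranges are mutually orthogonal and span $H_\rho\otimes H_{\rho'}$, and let $T_{\rho\otimes\rho'}=\sum_{\pi,m}W^\pi_mT_\pi(W^\pi_m)^*$, a finite sum. Then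
\begin{equation}\label{eq:product}
\langle T,u_{x,x'}u_{y,y'}\rangle=\langle T_{\rho\otimes\rho'}(x\otimes y),x'\otimes y'\rangle ,
\end{equation}
because both sides are linear and weak* continuous in $T$ and agree at $T=\lambda_G(g)$. Thus $\delta_T(\rho,\rho')$ sees the operator $T_{\rho\otimes\rho'}$ only through its matrix entries between \emph{product} vectors, and it can be much smaller than $\|T_{\rho\otimes\rho'}\|$.

\subsection{Vectors far from product vectors}
Let $H,H'$ be finite-dimensional Hilbert spaces. For $z\in H\otimes H'$ define the linear map $\widehat z:\bar H\to H'$ by $\langle\widehat z(\bar x),y\rangle=\langle z,x\otimes y\rangle$; for $z=a\otimes b$ it is $\bar x\mapsto\langle a,x\rangle b$. This is the coefficient matrix of $z$ read as an operator, and $z\mapsto\widehat z$ is linear. We use four properties.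
\begin{enumerate}
\item[(H1)] $\|\widehat z\|=\sup\{|\langle z,x\otimes y\rangle|:\|x\|=\|y\|=1\}$, by definition.
\item[(H2)] $\|\widehat z\|_{HS}=\|z\|$, since both squares equal $\sum_{s,t}|\langle z,x_s\otimes y_t\rangle|^2$ for orthonormal bases $(x_s)$, $(y_t)$. In particular $\|\widehat z\|\le\|z\|$.
\item[(H3)] If $z_1\in H_1\otimes H_1'$, $z_2\in H_2\otimes H_2'$, and $z_1\otimes z_2$ is viewed in $(H_1\otimes H_2)\otimes(H_1'\otimes H_2')$, then $\widehat{z_1\otimes z_2}=\widehat z_1\otimes\widehat z_2$, as one sees on product vectors $z_1,z_2$.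
\item[(H4)] For unitaries $U,U'$, the map attached to $(U\otimes U')z$ is $U'\,\widehat z\,\bar U^*$, since $\langle(U\otimes U')z,x\otimes y\rangle=\langle z,U^*x\otimes U'^*y\rangle$.
\end{enumerate}
For a unit vector $z$, the number $\|\widehat z\|$ is its largest overlap with a unit product vector. It is $1$ for product vectors, and by (H2) it is at least $\min(\dim H,\dim H')^{-1/2}$, because the rank of $\widehat z$ is at most $\min(\dim H,\dim H')$. We call $z$ highly entangled, informally, when $\|\widehat z\|$ is small; this requires both dimensions to be large.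

If $T_{\rho\otimes\rho'}=|a\rangle\langle b|$, the right side of \eqref{eq:product} is $\langle x\otimes y,b\rangle\langle a,x'\otimes y'\rangle$, and the two factors can be maximized independently. So
\begin{equation}\label{eq:rankone}
T_{\rho\otimes\rho'}=|a\rangle\langle b|\quad\Longrightarrow\quad\delta_T(\rho,\rho')=\|\widehat a\|\,\|\widehat b\| .
\end{equation}
One entangled leg makes the block small. Everything that follows exploits this.

\subsection{A sufficient condition for almost periodicity}

\begin{lemma}\label{lem:AP}
Let $G$ be compact and $T\in VN(G)$. Suppose that for every $\varepsilon>0$ there is a finite set $K\subset\widehat G$ with $\delta_T(\rho,\rho')\le\varepsilon$ whenever $\rho\notin K$ and $\rho'\notin K$. Then $T\in AP(\widehat G)$.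
\end{lemma}

\begin{proof}
Let $\varphi(u,v)=\langle T,uv\rangle$. Given $\varepsilon$ and $K$, write $u=\sum_\rho u_\rho$ with $u_\rho\in A_\rho$, and put $Qu=\sum_{\rho\in K}u_\rho$ and $Q'=1-Q$. Then
\[
\varphi(u,v)=\varphi(Qu,v)+\varphi(Q'u,Qv)+\varphi(Q'u,Q'v).
\]
As operators $A(G)\to A(G)^*$, the three terms are $\Phi_TQ$, $Q^*\Phi_TQ'$ and $Q'^*\Phi_TQ'$. The first two have finite rank because $Q$ does. Since $A(G)$ is an $\ell^1$-sum,
\[
|\varphi(Q'u,Q'v)|\le\sum_{\rho,\rho'\notin K}\delta_T(\rho,\rho')\|u_\rho\|\,\|v_{\rho'}\|\le\varepsilon\|u\|\,\|v\| .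
\]
So $\Phi_T$ is a norm limit of finite rank operators.
\end{proof}

\begin{example}\label{ex:haar}
Let $E\in VN(G)$ be the projection with $E_{\mathbf 1}=1$ and $E_\rho=0$ for $\rho\ne\mathbf 1$. Then $E_{\rho\otimes\rho'}$ is the projection onto the invariant vectors. By (H4), $z$ is invariant if and only if $\widehat z$ intertwines $\bar\rho$ with $\rho'$. By Schur's lemma the invariant vectors are $0$ unless $\rho'\cong\bar\rho$, and in that case they are the multiples of one unit vector $\omega$, with $\widehat\omega$ a multiple of a unitary. By (H2) the multiple has modulus $d_\rho^{-1/2}$, so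
\[
\|\widehat\omega\|^2=1/d_\rho,\qquad\delta_E(\rho,\bar\rho)=1/d_\rho .
\]
Hence $E\in AP(\widehat G)$ as soon as $G$ has, for each $C$, only finitely many irreducible representations of dimension at most $C$. If instead $G$ is infinite and abelian, $E$ is the indicator function of a point of $\Gamma$, its translates are at mutual distance $1$, and $E$ is not almost periodic. Large dimensions create almost periodic functionals that have no commutative counterpart.
\end{example}

\subsection{An obstruction to weak almost periodicity}
The second test is a quantitative form of Grothendieck's double limit criterion: for a weakly almost periodic $R$, the iterated limits $\lim_a\lim_b\langle R,p_aq_b\rangle$ and $\lim_b\lim_a\langle R,p_aq_b\rangle$ along bounded sequences cannot differ.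

\begin{lemma}\label{lem:WAP}
Let $L$ be a locally compact group, $S\in VN(L)$, and let $(p_a)_{a\ge1}$, $(q_b)_{b\ge1}$ be sequences in the unit ball of $A(L)$ with $\langle S,p_aq_b\rangle=1$ for $a\le b$ and $\langle S,p_aq_b\rangle=0$ for $a>b$. Then $\|S-R\|\ge\frac12$ for every $R\in WAP(\widehat L)$.
\end{lemma}

\begin{proof}
Let $\eta=\|S-R\|$. Since $\|p_aq_b\|\le1$, the number $\langle p_a\cdot R,q_b\rangle=\langle R,p_aq_b\rangle$ lies within $\eta$ of $1$ for $a\le b$ and within $\eta$ of $0$ for $a>b$. Because $\Phi_R$ is weakly compact, the sequence $(p_a\cdot R)_a$ has a weak cluster point $R_0\in VN(L)$. By the Banach--Alaoglu theorem, $(q_b)_b$ has a weak* cluster point $\Psi$ in $A(L)^{**}=VN(L)^*$. We estimate $\Psi(R_0)$ in two ways.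

For fixed $a$, the number $\Psi(p_a\cdot R)$ is a cluster point of $(\langle p_a\cdot R,q_b\rangle)_b$, so it lies within $\eta$ of $1$. Since $R_0$ is a \emph{weak} cluster point and $\Psi\in VN(L)^*$, the number $\Psi(R_0)$ is a cluster point of $(\Psi(p_a\cdot R))_a$. Thus $|1-\Psi(R_0)|\le\eta$.

For fixed $b$, the number $\langle R_0,q_b\rangle$ is a cluster point of $(\langle p_a\cdot R,q_b\rangle)_a$, so it lies within $\eta$ of $0$. As $\Psi(R_0)$ is a cluster point of $(\langle R_0,q_b\rangle)_b$, we get $|\Psi(R_0)|\le\eta$. Therefore $1\le2\eta$.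
\end{proof}

\section{The operator $T$}\label{sec:T}

From now on $G_k=SU(N_k)$ and $G=\prod_kG_k$ are as in Theorem~\ref{thm:main}. The irreducible representations of $G$ are the outer tensor products $\rho=\bigotimes_k\rho_k$ with $\rho_k\in\widehat{G_k}$ trivial for all but finitely many $k$; the factors $\rho_k$ are determined by $\rho$, and $d_\rho=\prod_kd_{\rho_k}$. Let $\sigma_k$ be the standard representation of $G_k$ on $\mathbb C^{N_k}$, with orthonormal basis $e^k_1,\dots,e^k_{N_k}$; we also regard it as an element of $\widehat G$.

We want $T$ with $T_\pi=|w\rangle\langle e|$ on suitable $\pi$, where $w$ is entangled and $e$ is a product vector. By \eqref{eq:rankone} the blocks of $T$ should be small, while $T^*T$, with components $|e\rangle\langle e|$, has forgotten $w$. A product group is the natural setting, because for $i\ne j$ the representation $\sigma_i\otimes\sigma_j$ is irreducible: a component of $T$ on it may be prescribed freely, and at the same time it has a tensor splitting that the test \eqref{eq:product} detects. To apply Lemma~\ref{lem:WAP} to $T^*T$ the pairs on which $T$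 lives must form a triangular pattern. The representation $\sigma_i\otimes\sigma_j$ depends only on the unordered pair $\{i,j\}$, so the condition $i<j$ alone selects every pair and gives no asymmetry. We therefore split the indices into odd and even ones and put
\[
P=\{(i,j): i\text{ odd},\ j\text{ even},\ i<j\}.
\]
For $(i,j)\in P$ let $\pi_{ij}=\sigma_i\otimes\sigma_j\in\widehat G$ and
\[
e_{ij}=e^i_1\otimes e^j_1,\qquad w_{ij}=N_i^{-1/2}\sum_{s=1}^{N_i}e^i_s\otimes e^j_{s+1}.
\]
The shift $s\mapsto s+1$ is possible because $N_j\ge N_i+1$, and it makes the unit vectors $e_{ij}$ and $w_{ij}$ orthogonal. Define $T\in VN(G)$ by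
\[
T_{\pi_{ij}}=|w_{ij}\rangle\langle e_{ij}|\quad\text{for }(i,j)\in P,\qquad T_\pi=0\quad\text{for all other }\pi .
\]
The operators $S=T^*T$ and $TT^*$ vanish off the $\pi_{ij}$ and have components $|e_{ij}\rangle\langle e_{ij}|$ and $|w_{ij}\rangle\langle w_{ij}|$ there. They are projections, so $T$ is a partial isometry, and $T^2=0$ because $w_{ij}\perp e_{ij}$.

\begin{example}\label{ex:basic}
Take $\rho=\sigma_i$, $\rho'=\sigma_j$ with $(i,j)\in P$. Then $\rho\otimes\rho'=\pi_{ij}$ and no intertwiner is needed. For unit vectors $x=(x_s)$, $y=(y_t)$,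
\[
|\langle w_{ij},x\otimes y\rangle|=N_i^{-1/2}\Big|\sum_{s=1}^{N_i}x_sy_{s+1}\Big|\le N_i^{-1/2},
\]
with equality for $x=e^i_1$, $y=e^j_2$. So $\|\widehat{w_{ij}}\|=N_i^{-1/2}$, the smallest value possible in these dimensions, whereas $\|\widehat{e_{ij}}\|=1$. By \eqref{eq:rankone},
\[
\delta_T(\sigma_i,\sigma_j)=\delta_{T^*}(\sigma_i,\sigma_j)=N_i^{-1/2},\qquad\delta_{TT^*}(\sigma_i,\sigma_j)=N_i^{-1},\qquad\delta_S(\sigma_i,\sigma_j)=1 .
\]
The first three tend to $0$ as $i\to\infty$, because $N_i\to\infty$; the last does not. At the other extreme, for $\rho=\mathbf 1$ and $\rho'=\pi_{ij}$ every vector is a product vector and $\delta_T(\mathbf 1,\pi_{ij})=1$ for all $(i,j)\in P$. This does no harm, since Lemma~\ref{lem:AP} only concerns pairs in which both representations leave a finite set.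
\end{example}

The negative half of the theorem already takes place in the blocks $(\sigma_i,\sigma_j)$.

\begin{proposition}\label{prop:S}
$\|S-R\|\ge\frac12$ for every $R\in WAP(\widehat G)$.
\end{proposition}

\begin{proof}
Let $u_k(g)=\langle\sigma_k(g_k)e^k_1,e^k_1\rangle$, so that $\|u_k\|=1$, and put $p_a=u_{2a-1}$, $q_b=u_{2b}$. The product $p_aq_b$ is the coefficient of the irreducible representation $\pi=\sigma_{2a-1}\otimes\sigma_{2b}$ at the vector $e=e^{2a-1}_1\otimes e^{2b}_1$, so $\langle S,p_aq_b\rangle=\langle S_\pi e,e\rangle$. If $a\le b$, then $(2a-1,2b)\in P$, $e=e_{2a-1,2b}$, and the value is $1$. If $a>b$, the odd index $2a-1$ exceeds the even index $2b$, so $\pi$ is none of the $\pi_{ij}$ and the value is $0$. Lemma~\ref{lem:WAP} applies.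
\end{proof}

For the positive half, Example~\ref{ex:basic} is not enough. The representation $\pi_{ij}$ occurs in many other tensor products $\rho\otimes\rho'$, and there the test is made with vectors that are products across the cut between $H_\rho$ and $H_{\rho'}$. This cut need not separate the $i$th coordinate from the $j$th, which is the cut across which $w_{ij}$ was built to be entangled. We have to show that the image of $w_{ij}$ is entangled across the new cut whenever $d_\rho$ and $d_{\rho'}$ are both large.

\section{Representations of $SU(N)$ of small dimension}\label{sec:SU}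

We need to know how $\pi_{ij}$ can sit in $\rho\otimes\rho'$, which reduces to how the standard representation $\sigma$ of $SU(N)$ on $\mathbb C^N$ can sit in a tensor product of two irreducible representations. We recall the highest weight theory. The irreducible representations $V_\lambda$ of $SU(N)$ are indexed by $\lambda=(\lambda_1\ge\dots\ge\lambda_N)\in\mathbb Z^N$ modulo $(1,\dots,1)$. The trivial representation has constant $\lambda$, $\sigma=V_{(1,0,\dots,0)}$, and $\overline{V_\lambda}=V_{(-\lambda_N,\dots,-\lambda_1)}$. The weights of $V_\lambda$ lie in $\mathbb Z^N$ modulo $(1,\dots,1)$; they include $\lambda$, are permuted by the symmetric group $S_N$, and their number is at most $\dim V_\lambda$. Two distinct elements of $\mathbb Z^N$ with the same coordinate sum stay distinct modulo $(1,\dots,1)$, so orbits may be counted in $\mathbb Z^N$. Let $\epsilon_1,\dots,\epsilon_N$ be the standard basis of $\mathbb Z^N$. Under the copy of $SU(2)$ acting in coordinates $m,m+1$, the highest weight vector generates an irreducible representation of dimension $\lambda_m-\lambda_{m+1}+1$, with weights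 $\lambda-t(\epsilon_m-\epsilon_{m+1})$ for $0\le t\le\lambda_m-\lambda_{m+1}$. Finally, by Pieri's rule \cite[\S15.3]{FH}, $\sigma\otimes V_\mu$ is the direct sum of the $V_{\mu+\epsilon_m}$ over those $m$ for which $\mu+\epsilon_m$ is nonincreasing; in particular it is multiplicity free.

\begin{lemma}\label{lem:SU}
Let $N\ge4$, and let $\rho,\rho'$ be irreducible representations of $SU(N)$.
\begin{enumerate}
\item[(a)] If $\rho$ is nontrivial, then $d_\rho\ge N$. If moreover $\rho\not\cong\sigma,\bar\sigma$, then $d_\rho\ge N(N-1)/2$.
\item[(b)] For each $C$ there are only finitely many $\rho$ with $d_\rho\le C$.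
\item[(c)] The multiplicity of $\sigma$ in $\rho\otimes\rho'$ is at most $1$.
\item[(d)] If $\sigma\subset\rho\otimes\rho'$, then $\rho'\not\cong\bar\rho$.
\item[(e)] If $\sigma\subset\rho\otimes\rho'$ and $\rho,\rho'$ are both nontrivial, then $\max(d_\rho,d_{\rho'})\ge N(N-1)/2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $N(N-1)/2\ge N$ for $N\ge4$ and $\sigma,\bar\sigma$ have dimension $N$, it suffices to prove the second statement. Call $\mu\in\mathbb Z^N$ \emph{rich} if its set of values can be split into two classes that occupy $k$ and $N-k$ coordinates with $2\le k\le N-2$. Recording which coordinates carry a value of the first class maps the orbit $S_N\mu$ onto the $k$-element subsets of $\{1,\dots,N\}$, so the orbit has at least $\binom Nk\ge\binom N2$ elements. It is enough to find a rich weight of $\rho=V_\lambda$. Let $m_1\le\dots\le m_r$ be the multiplicities of the values of $\lambda$, with $r\ge2$. If $r\ge3$, take $k=m_1+m_2\ge2$; then $N-k\ge2$, for $N-k=1$ would force $r=3$, $m_3=1$ and $N=3$. If $r=2$ and $m_1\ge2$, take $k=m_1$. If $r=2$ and $m_1=1$, then after passing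 to $\bar\rho$ if necessary, $\lambda=(a,0,\dots,0)$ with $a\ge1$, and $a\ge2$ because $\rho\not\cong\sigma,\bar\sigma$. The weight $\lambda-(\epsilon_1-\epsilon_2)=(a-1,1,0,\dots,0)$ has exactly two nonzero coordinates, so it is rich with $k=2$.

(b) The class of $\lambda$ is determined by the differences $\lambda_m-\lambda_{m+1}$, and $\lambda_m-\lambda_{m+1}+1\le\dim V_\lambda$.

(c) With characters $\chi$, the multiplicity of $\sigma$ in $\rho\otimes\rho'$ is $\int\chi_\rho\chi_{\rho'}\overline{\chi_\sigma}=\int\chi_{\rho'}\overline{\chi_\sigma\chi_{\bar\rho}}$, the multiplicity of $\rho'$ in $\sigma\otimes\bar\rho$. This is at most $1$ by Pieri's rule.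

(d) Let $\zeta=e^{2\pi i/N}$. The central element $\zeta1$ acts on $\rho$ by a scalar of modulus one and on $\bar\rho$ by its conjugate, hence trivially on $\rho\otimes\bar\rho$. On $\sigma$ it acts by $\zeta\ne1$.

(e) Otherwise $\rho,\rho'\in\{\sigma,\bar\sigma\}$ by (a). Then $\zeta1$ acts on $\rho\otimes\rho'$ by $\zeta^2$, $1$ or $\zeta^{-2}$, and this scalar must equal $\zeta$. So $\zeta=1$ or $\zeta^3=1$, which is impossible for $N\ge4$.
\end{proof}

The assumption $N\ge4$ removes coincidences such as $\sigma\subset\bar\sigma\otimes\bar\sigma$ for $SU(3)$, where $\Lambda^2\bar\sigma\cong\sigma$; it costs nothing, since only large $N$ matter.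

\begin{lemma}\label{lem:tall}
For every $C$ the set $K_C=\{\rho\in\widehat G:d_\rho\le C\}$ is finite.
\end{lemma}

\begin{proof}
Let $\rho\in K_C$. By Lemma~\ref{lem:SU}(a), $\rho_k$ is trivial unless $N_k\le C$, and this leaves finitely many $k$ because $N_k\to\infty$. For each of them there are finitely many choices of $\rho_k$ by Lemma~\ref{lem:SU}(b).
\end{proof}

This lemma fails for $U(N)$ in place of $SU(N)$, because of the powers of the determinant, and it fails if $(N_k)$ is bounded, because of the $\sigma_k$ themselves.

\section{Entanglement after applying an intertwiner}\label{sec:estimate}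

An intertwiner $W:H_\sigma\to H_\rho\otimes H_{\rho'}$ may send a basis vector to a product vector; it always does when $\rho$ is trivial. So the operators $\widehat{Wa_s}$ need not be small individually. Schur's lemma does control their sums of squares.

\begin{lemma}\label{lem:schur}
Let $\sigma,\rho,\rho'$ be irreducible representations of a compact group, $W:H_\sigma\to H_\rho\otimes H_{\rho'}$ an isometric intertwiner, $(a_s)$ an orthonormal basis of $H_\sigma$, and $A_s=\widehat{Wa_s}:\bar H_\rho\to H_{\rho'}$. Then
\[
\sum_sA_sA_s^*=\frac{d_\sigma}{d_{\rho'}}1,\qquad\sum_sA_s^*A_s=\frac{d_\sigma}{d_\rho}1 .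
\]
\end{lemma}

\begin{proof}
If $a'_t=\sum_sc_{ts}a_s$ with $(c_{ts})$ unitary, then $A'_t=\sum_sc_{ts}A_s$, and $\sum_tc_{ts}\overline{c_{tr}}=\delta_{sr}$ shows that both sums are unchanged. Take $a'_s=\sigma(g)a_s$. Then $Wa'_s=(\rho(g)\otimes\rho'(g))Wa_s$, so $A'_s=\rho'(g)A_s\bar\rho(g)^*$ by (H4). Hence $\sum A_sA_s^*$ commutes with $\rho'(g)$ and $\sum A_s^*A_s$ commutes with $\bar\rho(g)$, and both are scalars by Schur's lemma. By (H2) both have trace $\sum_s\|Wa_s\|^2=d_\sigma$, and they act on spaces of dimension $d_{\rho'}$ and $d_\rho$.
\end{proof}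

The vector $w_{ij}$ is a sum over $s$ of a basis vector in the $i$th coordinate tensored with a basis vector in the $j$th. After the intertwiners are applied, it becomes an operator of the form $\sum_sA_s\otimes B_s$, and a Cauchy--Schwarz inequality bounds such an operator by exactly the sums of squares in Lemma~\ref{lem:schur}.

\begin{lemma}\label{lem:CS}
Let $A_s:E\to E'$ and $B_s:F\to F'$ be finitely many operators between finite-dimensional Hilbert spaces. Then
\[
\Big\|\sum_sA_s\otimes B_s\Big\|^2\le\min\Big(\Big\|\sum_sA_sA_s^*\Big\|\,\Big\|\sum_sB_s^*B_s\Big\|,\ \Big\|\sum_sA_s^*A_s\Big\|\,\Big\|\sum_sB_sB_s^*\Big\|\Big).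
\]
\end{lemma}

\begin{proof}
For composable operators $X_s,Y_s$ and unit vectors $\xi,\eta$,
\[
\Big|\Big\langle\sum_sX_sY_s\xi,\eta\Big\rangle\Big|^2=\Big|\sum_s\langle Y_s\xi,X_s^*\eta\rangle\Big|^2\le\sum_s\|Y_s\xi\|^2\sum_s\|X_s^*\eta\|^2\le\Big\|\sum_sY_s^*Y_s\Big\|\,\Big\|\sum_sX_sX_s^*\Big\| .
\]
Apply this to $A_s\otimes B_s=(A_s\otimes1_{F'})(1_E\otimes B_s)$ and to $A_s\otimes B_s=(1_{E'}\otimes B_s)(A_s\otimes1_F)$.
\end{proof}

We can now bound every block.

\begin{proposition}\label{prop:block}
Let $R$ be one of $T$, $T^*$, $TT^*$, and let $\rho,\rho'\in\widehat G$ satisfy $\delta_R(\rho,\rho')\ne0$. Then there is exactly one $(i,j)\in P$ with $\pi_{ij}\subset\rho\otimes\rho'$. For it, $\sigma_i\subset\rho_i\otimes\rho'_i$, $\sigma_j\subset\rho_j\otimes\rho'_j$, $\rho'_k\cong\bar\rho_k$ for $k\ne i,j$, and with $D=\prod_{k\ne i,j}d_{\rho_k}=\prod_{k\ne i,j}d_{\rho'_k}$,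
\begin{equation}\label{eq:block}
\delta_R(\rho,\rho')^2\le\frac{N_j}{D\,\max\big(d_{\rho'_i}d_{\rho_j},\ d_{\rho_i}d_{\rho'_j}\big)} .
\end{equation}
\end{proposition}

\begin{proof}
\emph{The block has rank one.} By \eqref{eq:product}, $R_{\rho\otimes\rho'}\ne0$, so $\pi_{ij}\subset\rho\otimes\rho'$ for some $(i,j)\in P$. Decomposing each factor of $\rho\otimes\rho'=\bigotimes_k(\rho_k\otimes\rho'_k)$ shows that the multiplicity of an irreducible $\bigotimes_k\tau_k$ is the product of the multiplicities of $\tau_k$ in $\rho_k\otimes\rho'_k$. For $\pi_{ij}$ we have $\tau_i=\sigma_i$, $\tau_j=\sigma_j$ and $\tau_k=\mathbf 1$ otherwise. By Example~\ref{ex:haar}, $\mathbf 1\subset\rho_k\otimes\rho'_k$ means $\rho'_k\cong\bar\rho_k$, and the multiplicity is then $1$. This gives the stated relations. By Lemma~\ref{lem:SU}(d), $\{i,j\}=\{k:\rho'_k\not\cong\bar\rho_k\}$, so $(i,j)$ is determined by $(\rho,\rho')$. By Lemma~\ref{lem:SU}(c), $\pi_{ij}$ has multiplicity one. Therefore $R_{\rho\otimes\rho'}=WR_{\pi_{ij}}W^*$ for a single isometric intertwiner $W:H_{\pi_{ij}}\to H_\rho\otimes H_{\rho'}$. With $w=w_{ij}$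 and $e=e_{ij}$, this operator is $|Ww\rangle\langle We|$, $|We\rangle\langle Ww|$ or $|Ww\rangle\langle Ww|$. One leg is always $Ww$, and the other is a unit vector, so \eqref{eq:rankone} and (H2) give
\[
\delta_R(\rho,\rho')\le\|\widehat{Ww}\| .
\]

\emph{The norm of $\widehat{Ww}$.} Let $M=\bigotimes_{k\ne i,j}\rho_k$ and $M'=\bigotimes_{k\ne i,j}\rho'_k\cong\bar M$, both of dimension $D$. Let $W_i:H_{\sigma_i}\to H_{\rho_i}\otimes H_{\rho'_i}$ and $W_j:H_{\sigma_j}\to H_{\rho_j}\otimes H_{\rho'_j}$ be isometric intertwiners and $\omega\in H_M\otimes H_{M'}$ a unit invariant vector. After reordering the factors, $a\otimes b\mapsto W_ia\otimes W_jb\otimes\omega$ is an isometric intertwiner, and we take it as $W$. With $A_s=\widehat{W_ie^i_s}$ and $B_t=\widehat{W_je^j_t}$, property (H3) gives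
\[
\widehat{Ww}=N_i^{-1/2}\Big(\sum_{s=1}^{N_i}A_s\otimes B_{s+1}\Big)\otimes\widehat\omega ,
\]
and $\|\widehat\omega\|^2=1/D$ by Example~\ref{ex:haar}. Lemma~\ref{lem:schur} gives $\|\sum A_sA_s^*\|=N_i/d_{\rho'_i}$ and $\|\sum A_s^*A_s\|=N_i/d_{\rho_i}$. Only $N_i$ of the $N_j$ operators $B_t$ occur, but a partial sum of positive operators is dominated by the full sum, so
\[
\Big\|\sum_{s=1}^{N_i}B_{s+1}^*B_{s+1}\Big\|\le\frac{N_j}{d_{\rho_j}},\qquad\Big\|\sum_{s=1}^{N_i}B_{s+1}B_{s+1}^*\Big\|\le\frac{N_j}{d_{\rho'_j}} .
\]
By Lemma~\ref{lem:CS},
\[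
\|\widehat{Ww}\|^2\le\frac1{N_iD}\min\Big(\frac{N_i}{d_{\rho'_i}}\cdot\frac{N_j}{d_{\rho_j}},\ \frac{N_i}{d_{\rho_i}}\cdot\frac{N_j}{d_{\rho'_j}}\Big),
\]
which is \eqref{eq:block}.
\end{proof}

The normalization $N_i^{-1/2}$ of $w_{ij}$ has canceled the factor $N_i$ from Lemma~\ref{lem:schur}. For $R=T$, $\rho=\sigma_i$, $\rho'=\sigma_j$ the right side of \eqref{eq:block} is $N_j/(N_iN_j)=1/N_i$, so the bound is attained in Example~\ref{ex:basic}. For $S$ the proof breaks down at the end of the first step, since both legs of $S_{\rho\otimes\rho'}$ are $We$.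

\section{Almost periodicity of $T$ and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

The numerator $N_j$ in \eqref{eq:block} is the remaining difficulty: $j$ may be large while $i$ stays fixed, and the denominator has to beat $N_j$ by a large factor. Suppose for a moment that $\rho_j$ and $\rho'_j$ could both have dimension $N_j$. With $\rho_i=\sigma_i$, $\rho'_i=\mathbf 1$ and $D=1$, the right side of \eqref{eq:block} would be $1/N_i$, which stays fixed as $j\to\infty$ although $d_\rho$ and $d_{\rho'}$ grow. Lemma~\ref{lem:SU}(e) excludes this: either the $j$th coordinate lies entirely on one side of the cut, or one of its two dimensions is of order $N_j^2$.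

\begin{proposition}\label{prop:AP}
Let $R$ be one of $T$, $T^*$, $TT^*$, and let $C>1$. If $d_\rho>C$ and $d_{\rho'}>C$, then
\[
\delta_R(\rho,\rho')^2\le\frac2{\sqrt C-1}.
\]
Consequently $T$, $T^*$ and $TT^*$ belong to $AP(\widehat G)$.
\end{proposition}

\begin{proof}
We may assume $\delta_R(\rho,\rho')\ne0$ and use the notation of Proposition~\ref{prop:block}. Note that $d_\rho=Dd_{\rho_i}d_{\rho_j}$ and $d_{\rho'}=Dd_{\rho'_i}d_{\rho'_j}$. Since $\sigma_j\subset\rho_j\otimes\rho'_j$, the representations $\rho_j$ and $\rho'_j$ are not both trivial.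

\emph{Case 1: exactly one of $\rho_j,\rho'_j$ is trivial.} If $\rho_j$ is trivial, then $\rho'_j\cong\sigma_j$, and the second term of the maximum in \eqref{eq:block} gives
\[
\delta_R(\rho,\rho')^2\le\frac{N_j}{Dd_{\rho_i}N_j}=\frac1{d_\rho}<\frac1C .
\]
If $\rho'_j$ is trivial, then $\rho_j\cong\sigma_j$, and the first term gives $\delta_R(\rho,\rho')^2\le1/(Dd_{\rho'_i})=1/d_{\rho'}<1/C$.

\emph{Case 2: both are nontrivial.} There are two bounds, one for large and one for small $N_j$. By Lemma~\ref{lem:SU}(e), $\max(d_{\rho_j},d_{\rho'_j})\ge N_j(N_j-1)/2$, and the denominator in \eqref{eq:block} is at least this large, so $\delta_R(\rho,\rho')^2\le2/(N_j-1)$. On the other hand, the maximum of two positive numbers is at least their geometric mean, so the denominator is at least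
\[
D\,(d_{\rho_i}d_{\rho_j}d_{\rho'_i}d_{\rho'_j})^{1/2}=(d_\rho d_{\rho'})^{1/2}>C ,
\]
and $\delta_R(\rho,\rho')^2\le N_j/C$. If $N_j\ge\sqrt C$, the first bound is at most $2/(\sqrt C-1)$. If $N_j<\sqrt C$, the second is less than $1/\sqrt C$.

Since $1/C<1/\sqrt C<2/(\sqrt C-1)$, the inequality holds in all cases. It applies to all $\rho,\rho'$ outside the set $K_C$, which is finite by Lemma~\ref{lem:tall}, and its right side tends to $0$ as $C\to\infty$. Lemma~\ref{lem:AP} gives $R\in AP(\widehat G)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]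
The partial isometry $T$ of Section~\ref{sec:T} lies in $AP(\widehat G)$ by Proposition~\ref{prop:AP}.

(a) By Proposition~\ref{prop:S} and $AP(\widehat G)\subseteq WAP(\widehat G)$, both distances from $S=T^*T$ are at least $\frac12$; in particular $S\notin WAP(\widehat G)$. The operator $\frac12 1=\frac12\lambda_G(e)$, with $e$ the identity of $G$, lies in $C^*_\delta(G)$ and hence in both spaces. Since $S$ is a projection, $2S-1$ is unitary and $\|S-\frac12 1\|=\frac12$. So both distances equal $\frac12$.

(b) By Proposition~\ref{prop:AP}, $H=T+T^*$ and $TT^*$ lie in $AP(\widehat G)$. Since $T^2=0$, we have $H^2=T^*T+TT^*$. If $H^2$ were in $WAP(\widehat G)$, so would be $T^*T=H^2-TT^*$, contrary to (a). This is the only place where $w_{ij}\perp e_{ij}$ and $TT^*\in AP(\widehat G)$ are used.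

Both spaces contain $T$ and neither contains $T^*T$, so neither is a $C^*$-subalgebra of $VN(G)$. If $AP(\widehat G)\subseteq X\subseteq WAP(\widehat G)$, then $H\in X$ and $H^2\notin X$; and $H^2$ is the Jordan product $\frac12(ab+ba)$ with $a=b=H$.
\end{proof}

\section{Closed subgroups}\label{sec:subgroups}

To move between a group $L$ and a closed subgroup $F$ we embed $VN(F)$ in $VN(L)$ in a way that respects both the operator product and the module action. The embedding is the adjoint of restriction of functions. By Herz's theorem \cite{Herz}, restriction $r:A(L)\to A(F)$, $r(u)=u|_F$, is a contractive surjection and a quotient map of Banach spaces, so that it maps the open unit ball of $A(L)$ onto the open unit ball of $A(F)$.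

\begin{proof}[Proof of Theorem~\ref{thm:subgroups}]
Let $\iota=r^*:VN(F)\to VN(L)$. It is weak* continuous, being an adjoint, and isometric, because $r$ maps the open unit ball onto the open unit ball.

\emph{The map $\iota$ is a $*$-homomorphism.} For $h\in F$ and $u\in A(L)$ we have $\langle\iota(\lambda_F(h)),u\rangle=u(h)$, so $\iota(\lambda_F(h))=\lambda_L(h)$. Hence $\iota$ preserves products and adjoints on the linear span $\mathcal A$ of $\lambda_F(F)$, which is weak* dense. For $a\in\mathcal A$, the map $y\mapsto\iota(ay)-\iota(a)\iota(y)$ is weak* continuous and vanishes on $\mathcal A$, hence on $VN(F)$. For $y\in VN(F)$, the map $x\mapsto\iota(xy)-\iota(x)\iota(y)$ is weak* continuous and, by the previous sentence, vanishes on $\mathcal A$, hence everywhere. The weak* continuous map $x\mapsto\iota(x^*)-\iota(x)^*$ also vanishes on $\mathcal A$, hence everywhere.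

\emph{The map $\iota$ detects almost periodicity.} For $T\in VN(F)$ and $u,v\in A(L)$,
\[
\langle u\cdot\iota(T),v\rangle=\langle T,r(u)r(v)\rangle=\langle\iota(r(u)\cdot T),v\rangle ,
\]
so $\Phi_{\iota(T)}=\iota\circ\Phi_T\circ r$. Thus the image of the open unit ball of $A(L)$ under $\Phi_{\iota(T)}$ is $\iota(B_T)$, where $B_T$ is the image of the open unit ball of $A(F)$ under $\Phi_T$. The range of the isometry $\iota$ is a norm closed, hence weakly closed, subspace, and $\iota$ is a homeomorphism onto it for the norm topologies and, by the Hahn--Banach theorem, for the weak topologies. So $\iota(B_T)$ is relatively compact (resp.\ relatively weakly compact) if and only if $B_T$ is. This says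
\[
\iota^{-1}(AP(\widehat L))=AP(\widehat F),\qquad\iota^{-1}(WAP(\widehat L))=WAP(\widehat F).
\]
The preimage of a $C^*$-subalgebra under the $*$-homomorphism $\iota$ is a $C^*$-subalgebra, which proves the first statement.

Now let $L$ have a closed subgroup $\prod_kSU(n_k)$ with $(n_k)$ unbounded. Choose a strictly increasing subsequence of $(n_k)$ with all terms at least $4$. The elements whose other coordinates are the identity form a closed subgroup of $L$ of the form treated in Theorem~\ref{thm:main}. By that theorem and the first statement, neither $AP(\widehat L)$ nor $WAP(\widehat L)$ is a $C^*$-algebra. For the examples, use the closed embeddings $SU(n)\subset U(n)$, $SU(n)\subset SO(2n)$ (complex matrices viewed as real ones) and $SU(n)\subset Sp(n)$ (complex matrices viewed as quaternionic ones) in each coordinate, taking only the even $n$ in $\prod_nSO(n)$, and recall that each factor of a direct product of locally compact groups is a closed subgroup.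
\end{proof}

\begin{thebibliography}{9}

\bibitem{FH}
Fulton and Harris, \emph{Representation Theory}.

\bibitem{Herz}
Herz, \emph{Harmonic synthesis for subgroups}, Ann. Inst. Fourier \textbf{23} (1973).

\bibitem{opensub}
\emph{Open subgroups of $G$ and almost periodic functionals on $A(G)$},
\texttt{http://www.ams.org/\allowbreak proc/\allowbreak 2000-128-08/\allowbreak S0002-9939-00-05299-0/\allowbreak S0002-9939-00-05299-0.pdf}

\end{thebibliography}
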